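# The central limit theorem for $\sin(n_kx)$ with $n_k=\lfloor e^{k^\alpha}\rfloor$

## 1. Gaussian sums of sines: the independence guess and its first tests

Let $(n_k)_{k\ge 1}$ be a sequence of positive integers. We say that the central limit theorem (CLT) holds for $(\sin n_kx)$ if for every real $t$
$$\frac1{2\pi}\,\lambda\Big\{x\in(0,2\pi):\ \sum_{k=1}^N\sin n_kx<t\sqrt{N/2}\Big\}\longrightarrow\frac1{\sqrt{2\pi}}\int_{-\infty}^te^{-u^2/2}\,du\qquad(N\to\infty), \tag{1}$$
where $\lambda$ is Lebesgue measure. Fix $\alpha>0$ and take $n_k=\lfloor e^{k^\alpha}\rfloor$. Does the CLT hold? That it does for every $\alpha>0$ is stated as a conjecture in the slides "Trigonometric Series With Random Gaps" (http://fourier2017.ttk.pte.hu/files/slides/Berkes.pdf).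

With respect to the measure $\lambda/2\pi$ on $(0,2\pi)$, each $\sin n_kx$ has mean $0$ and variance $\frac12$. The first guess is that these functions behave like independent random variables, so the CLT holds for every $\alpha$. The reason one would give is that the numbers $n_k$ satisfy no additive relations except the obvious ones. Let us test both the guess and the reason.

*Variance.* We have $\frac1{2\pi}\int_0^{2\pi}\bigl(\sum_{k\le N}\sin n_kx\bigr)^2dx=\frac12\#\{(k,l)\in\{1,\dots,N\}^2:n_k=n_l\}$. Since $e^{(k+1)^\alpha}-e^{k^\alpha}\ge e^{k^\alpha}((k+1)^\alpha-k^\alpha)\to\infty$, we have $n_k<n_{k+1}$ from some $k$ on. So the variance is $N/2+O(1)$, as it should be.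

*Third moment, $\alpha=1$.* Here $n_{k+1}\ge en_k-1>2n_k$, because $n_k\ge2$ and $2(e-2)>1$. The third moment counts, with signs, solutions of $\pm n_a\pm n_b\pm n_c=0$. If $n_a$ is the largest term, the equation says $n_a=n_b+n_c$ with $b,c<a$ (a term equal to $n_a$ would leave the third one equal to $0$). But $n_b+n_c\le2n_{a-1}<n_a$. So there are no solutions and the third moment is $0$.

*All $\alpha\ge1$.* Salem and Zygmund (1947) proved the CLT whenever $n_{k+1}/n_k\ge q>1$. For $\alpha\ge1$ we have $(k+1)^\alpha-k^\alpha\ge1$, so again $n_{k+1}\ge e\,n_k-1\ge2n_k$, and the theorem applies.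

*$\frac12<\alpha<1$.* Erdős (1962) proved the CLT whenever $n_{k+1}/n_k\ge1+c_k/\sqrt k$ with $c_k\to\infty$. From $n_{k+1}\ge e^{(k+1)^\alpha}-1$ and $n_k\le e^{k^\alpha}$ we get
$$\frac{n_{k+1}}{n_k}\ge e^{(k+1)^\alpha-k^\alpha}-e^{-k^\alpha}\ge1+\alpha(k+1)^{\alpha-1}-e^{-k^\alpha},$$
so $c_k=\sqrt k\,(\alpha(k+1)^{\alpha-1}-e^{-k^\alpha})$ is admissible, and it tends to infinity exactly when $\alpha>\frac12$.

*$\alpha\le\frac12$.* Now there is reason to hesitate. Erdős's condition cannot be weakened to $c_k=c$ constant: for constant $c$ there are sequences with $n_{k+1}/n_k\ge1+c/\sqrt k$ for which the CLT fails. On the other hand, Kaufman (1980) proved that for each fixed $\alpha>0$ the CLT holds for $\lfloor e^{ck^\alpha}\rfloor$ for almost all $c>0$. His exceptional null set may depend on $\alpha$, and nothing said so far keeps $c=1$ out of it.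

*The reason.* It is wrong. For $n_k=\lfloor2^{\sqrt k}\rfloor$, that is, $\alpha=\frac12$ and $c=\log2$, the equation $2n_k=n_l$ is solved by $k=j^2$, $l=(j+1)^2$. That gives about $\sqrt N$ coincidences up to $N$. They are too few to do harm: in the third moment they carry a factor of order $N^{-3/2}$ and contribute $O(N^{-1})$. So the guess can survive if coincidences exist but are rare. These notes prove that it does survive.

**Theorem 1.** For every $\alpha>0$ the CLT holds for $(\sin n_kx)$ with $n_k=\lfloor e^{k^\alpha}\rfloor$.

**Theorem 2.** Let $0<\alpha<1$, $c>0$, $\lambda_0>0$, and let $n_k$ be positive integers such that for every $K>0$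
$$n_k=\lambda_0e^{ck^\alpha}\bigl(1+O_K(k^{-K})\bigr)\qquad(k\ge1). \tag{2}$$
Let $\varphi_k\in\mathbb R$ be arbitrary and $X_N(x)=\sqrt{2/N}\sum_{k\le N}\cos(n_kx+\varphi_k)$. Then for every measurable $E\subset(0,2\pi)$ with $\lambda(E)>0$ and every $t\in\mathbb R$,
$$\lambda\{x\in E:X_N(x)<t\}/\lambda(E)\to\frac1{\sqrt{2\pi}}\int_{-\infty}^te^{-u^2/2}\,du .$$

In particular (take $\varphi_k=-\pi/2$) for $0<\alpha<1$ the CLT holds for $\lfloor e^{ck^\alpha}\rfloor$ for every $c>0$.

**Theorem 3.** In the setting of Theorem 2 let $m\ge1$, let $a_1,\dots,a_m$ be nonzero integers, and let $\varepsilon>0$. Then, uniformly in $h\in\mathbb Z$, the number of $(k_1,\dots,k_m)\in\{1,\dots,N\}^m$ with distinct entries and $\sum a_in_{k_i}=h$ is $O(N^{m/3+\varepsilon})$.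

The example $2n_k=n_l$ shows that a bound $O(N^\varepsilon)$ is impossible in general.

**Theorem 1 from Theorem 2.** For $\alpha\ge1$ we have just applied the Salem–Zygmund theorem. For $0<\alpha<1$ take $c=\lambda_0=1$. Condition (2) holds because the relative error of the integer part is at most $e^{-k^\alpha}$. Take $\varphi_k=-\pi/2$, so $\cos(n_kx+\varphi_k)=\sin n_kx$, and $E=(0,2\pi)$. $\square$

From now on $0<\alpha<1$ and $c>0$ are fixed and $u(x)=cx^\alpha$. Constants $C$ may change from line to line. They may depend on $\alpha$, $c$ and on data declared fixed, never on $N$, on the real number $G$ below, or on parameters of families.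

## 2. Moments turn the CLT into counting solutions of $\sum a_in_{k_i}=h$

**Theorem 2 from Theorem 3.**

**Step 1: expand the moments.** The purpose is to see which solutions matter. For $h\in\mathbb Z$ and $p\ge1$, writing each cosine as half the sum of two exponentials gives
$$\frac1{2\pi}\int_0^{2\pi}e^{-ihx}X_N^p\,dx=\Bigl(\frac2N\Bigr)^{p/2}2^{-p}\sum_{k\in\{1,\dots,N\}^p}\ \sum_{\tau\in\{\pm1\}^p}e^{i\sum_j\tau_j\varphi_{k_j}}\,\mathbf 1\Bigl[\sum_j\tau_jn_{k_j}=h\Bigr]. \tag{3}$$
Given $(k,\tau)$ and a value $v$ occurring among the $k_j$, call $\sum_{j:k_j=v}\tau_j$ its net coefficient. Let $z$ be the number of distinct values with net coefficient zero, and $m$ the number of distinct values with nonzero net coefficient. A value of the first kind occurs at least twice, so $2z+m\le p$.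

**Step 2: terms with $m\ge1$ are negligible.** There are $O_p(1)$ patterns, a pattern being a partition of the positions into classes of equal $k_j$ together with the signs. For a fixed pattern, the $z$ values with net coefficient zero have at most $N^z$ choices. The other $m$ values are distinct and satisfy an equation $\sum a_in_{k_i}=h$ with fixed nonzero $a_i$. By Theorem 3 with $\varepsilon=\frac1{12}$ the number of terms is at most
$$CN^zN^{m/3+1/12}\le CN^{(p-m)/2+m/3+1/12}=CN^{p/2-m/6+1/12}=o(N^{p/2}).$$
The factor in front of (3) is $2^{-p/2}N^{-p/2}$, so these terms contribute $o(1)$.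

**Step 3: terms with $m=0$ give the Gaussian moments.** They occur only for $h=0$, and then $\sum\tau_j\varphi_{k_j}=0$, so the phase factor is $1$. Those with $z<p/2$ number $O(N^{(p-1)/2})$ and are negligible. If $p$ is even and $z=p/2$, every value occurs exactly twice with opposite signs. There are $(p-1)!!$ pairings of the positions, $2^{p/2}$ sign choices, and $N(N-1)\cdots(N-p/2+1)=N^{p/2}(1+O(1/N))$ choices of values. Multiplied by $2^{-p/2}N^{-p/2}$ this tends to $(p-1)!!$. So the integral in (3) tends to $\mathbf 1[h=0]\,m_p$, where $m_p=(p-1)!!$ for $p$ even and $m_p=0$ for $p$ odd are the moments of the standard normal law.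

**Step 4: pass to the set $E$.** By linearity $\frac1{2\pi}\int gX_N^p\to m_p\frac1{2\pi}\int g$ for every trigonometric polynomial $g$. For given $\delta>0$ choose $g$ with $\|\mathbf 1_E-g\|_2\le\delta$. Then
$$\Bigl|\int(\mathbf 1_E-g)X_N^p\Bigr|\le\delta\Bigl(\int X_N^{2p}\Bigr)^{1/2}\le C_p\delta ,$$
because the moments of order $2p$ converge and hence are bounded. Also $|\int(\mathbf 1_E-g)|\le C\delta$. Letting $N\to\infty$ and then $\delta\to0$ we get $\lambda(E)^{-1}\int_EX_N^p\,dx\to m_p$ for every $p$. The normal law is determined by its moments, so the method of moments gives convergence in distribution under $\lambda/\lambda(E)$ on $E$. The limit distribution function is continuous, so we get convergence at every $t$. $\square$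

Thus everything rests on Theorem 3.

## 3. Two-term and four-term equations, and the stop of gap counting at $\alpha=\frac12$

Given all but one coordinate, the last one has $O(1)$ choices, because $(n_k)$ is strictly increasing from some $k$ on. So the trivial bound in Theorem 3 is $O(N^{m-1})$. For $m=1$ this suffices. For $m=2$ it gives $N$, just not $o(N)$. Already two terms need an idea, and it is an old one: a strictly convex curve contains few lattice points.

**Lemma 4.** There are $C,N_0$ such that for $N\ge N_0$ and $s\in\mathbb R$ at most $CN^{2/3}$ integer pairs $(a,b)\in[1,N]^2$, $a\ne b$, satisfy $|a^\alpha-b^\alpha-s|\le N^{-10}$.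

*Proof.* Exchanging $a,b$ and replacing $s$ by $-s$, it is enough to count pairs with $a>b$. Below, $N$ is large.

**Step 1: the pairs form an increasing chain.** For integers $1\le b<a\le N$ the mean value theorem gives
$$a^\alpha-b^\alpha\ge\alpha N^{\alpha-1}\ge\alpha N^{-1}. \tag{4}$$
So if there is a pair at all, then $s\ge\alpha N^{-1}-N^{-10}\ge\frac\alpha2N^{-1}$. For each $a$ there is at most one $b$, since two of them would satisfy $|b^\alpha-b'^\alpha|\le2N^{-10}$, against (4). Order the pairs by increasing $a$: $(a_1,b_1),\dots,(a_n,b_n)$. Then $b_{t+1}^\alpha-b_t^\alpha\ge a_{t+1}^\alpha-a_t^\alpha-2N^{-10}\ge\alpha N^{-1}-2N^{-10}>0$, so $b_{t+1}>b_t$.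

**Step 2: the pairs lie very near a curve with definite convexity.** Let $f(a)=(a^\alpha-s)^{1/\alpha}$ on $[a_1,a_n]$. There $a^\alpha-s\ge a_1^\alpha-s\ge b_1^\alpha-N^{-10}\ge1-N^{-10}$, and $s>0$, so $\frac12\le f\le N$. We have $|f(a_t)^\alpha-b_t^\alpha|\le N^{-10}$. The map $z\mapsto z^{1/\alpha}$ has derivative at most $\frac1\alpha N^{1-\alpha}$ on $[0,N^\alpha]$, so $|f(a_t)-b_t|\le N^{-8}$. Next, $f'=(f/a)^{1-\alpha}\ge\frac1{2N}$, and by logarithmic differentiation
$$f''=(1-\alpha)f'\Bigl(\frac{f'}f-\frac1a\Bigr)=(1-\alpha)f'\,\frac{a^\alpha-f^\alpha}{af^\alpha}=(1-\alpha)f'\,\frac{s}{af^\alpha}\ge c'N^{-4}$$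
with a constant $c'>0$, because $f'\ge\frac1{2N}$, $s\ge\frac\alpha2N^{-1}$ and $af^\alpha\le N^{1+\alpha}\le N^2$.

**Step 3: the steps of the chain are distinct vectors.** For three consecutive points $(a_t,f(a_t))$ the second chord slope minus the first is $\frac12f''(\xi)(a_{t+2}-a_t)\ge c'N^{-4}$. Replacing $f(a_t)$ by $b_t$ changes each slope by at most $2N^{-8}$. So for the points $(a_t,b_t)$ the difference is at least $c'N^{-4}-4N^{-8}>0$. Hence the vectors $(a_{t+1}-a_t,b_{t+1}-b_t)$ have strictly increasing slopes. They are distinct, have positive integer entries, and have total $\ell^1$-length at most $2N$. At most $N^{2/3}$ of them have $\ell^1$-norm $\le N^{1/3}$, and at most $2N/N^{1/3}=2N^{2/3}$ have larger norm. So $n\le3N^{2/3}+1$. $\square$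

*Two terms, $h=0$.* Let $a_1n_k+a_2n_l=0$ with $k\ne l$. If $k,l\ge\sqrt N$, take logarithms and use (2) with $K=22$. This gives $|l^\alpha-k^\alpha-s|\le CN^{-11}\le N^{-10}$ with $s=c^{-1}\log|a_1/a_2|$, for large $N$. By Lemma 4 there are $O(N^{2/3})$ such pairs. Pairs with $k<\sqrt N$ or $l<\sqrt N$ number $O(\sqrt N)$, as each coordinate determines the other up to $O(1)$ choices. So Theorem 3 holds here, and two terms cost $N^{2/3}=N^{m/3}$. This is where the exponent $m/3$ comes from.

*Four terms by gap counting.* For longer equations a sensible first attempt uses only the sizes of the gaps. Let $n_k=\lfloor e^{k^\alpha}\rfloor$ and count solutions of $n_a\pm n_b\pm n_c\pm n_d=0$ with $a>b>c>d$ and $A/2<a\le A$, for large $A$.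

* Since $n_a\le3n_b$, we have $a^\alpha-b^\alpha\le C$. As $a^\alpha-b^\alpha\ge\alpha a^{\alpha-1}(a-b)$, this gives $a-b\le CA^{1-\alpha}$.
* If $n_b$ has sign $+$, then $n_a\le2n_c$. If it has sign $-$, then $2n_c\ge n_a-n_b\ge C^{-1}A^{\alpha-1}n_a$, by the gap between consecutive terms. In both cases $a^\alpha-c^\alpha\le C\log A$, so there are $O(A^{1-\alpha}\log A)$ choices of $c$.
* Then $n_d$ is determined, with $O(1)$ choices of $d$.

Altogether $O(A^{3-2\alpha}\log A)$; summing over dyadic $A\le 2N$ gives $O(N^{3-2\alpha}\log N)$. The main term of the fourth moment has order $N^2$. So this bound is good enough exactly when $\alpha>\frac12$. At $\alpha=\frac12$ it stops. Erdős's counterexamples with $n_{k+1}/n_k\ge1+c/\sqrt k$ show that an argument using only such a lower bound for the ratios cannot be repaired.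

So we must use more about the function $e^{ck^\alpha}$ than its growth. The plan has three ingredients. Regard $k_1,\dots,k_m$ as real variables $x_i$; the relation then confines $x$ to a very thin set.

1. *Few hypersurfaces.* Integer points extremely close to a hypersurface that is tame, in the sense of o-minimality, lie on $O(N^\varepsilon)$ algebraic hypersurfaces of bounded degree. This lets us lower the dimension, one step at a time.
2. *Independence of exponentials.* Along an algebraic set the functions $e^{u(x_i)}$ cannot satisfy a linear relation unless their exponents are constant or agree pairwise up to constants.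
3. *Pairs.* Where this exceptional behavior occurs, we are back to conditions $x_i^\alpha-x_l^\alpha\approx s$, and Lemma 4 pays $N^{2/3}$ for each group of at least two variables.

## 4. Thin sets of near-solutions

Fix $r\ge1$ and nonzero integers $a_1,\dots,a_r$. For $N\ge2$, $G\in\mathbb R$, $A,\eta>0$ put $M(x)=M_G(x)=\max(|G|,\max_ie^{u(x_i)})$ and
$$\mathcal Z(N,G;A,\eta)=\Bigl\{x\in[1,N]^r:\ |x_i-x_l|\ge1\ (i\ne l),\ \ e^{u(x_i)}\ge N^{-A}M(x)\ \forall i,\ \ \Bigl|G+\sum_ia_ie^{u(x_i)}\Bigr|\le\eta M(x)\Bigr\}.$$
So all variables are separated, all terms have the same size up to a power of $N$, and the relation holds up to a relative error $\eta$.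

*Example.* Let $\alpha=\frac12$, $c=\log2$, $r=2$, $(a_1,a_2)=(2,-1)$, $G=0$. Then $e^{u(x)}=2^{\sqrt x}$. A point of $\mathcal Z$ has $\delta:=\sqrt{x_2}-\sqrt{x_1}-1=O(\eta)$ for small $\eta$, so $\mathcal Z$ is a thin strip around an arc of the parabola $(x_2-x_1-1)^2=4x_1$. For integer points, $x_2-x_1-1=2\sqrt{x_1}+O(\eta\sqrt N)$, so $(x_2-x_1-1)^2-4x_1=O(\eta N)$. This is an integer, hence $0$ when $\eta=N^{-2}$ and $N$ is large. Then $4x_1$ is a perfect square and we find $(x_1,x_2)=(j^2,(j+1)^2)$, the coincidences from Section 1.

**Proposition 5.** For all $A,\varepsilon>0$ there are $A',C>0$ such that for all $N\ge2$, $G\in\mathbb R$: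
$$\#\bigl(\mathcal Z(N,G;A,N^{-A'})\cap\mathbb Z^r\bigr)\le CN^{r/3+\varepsilon}.$$

**Theorem 3 from Proposition 5.** The difficulty is that in an actual solution some terms may be far smaller than others. We peel off the variables in groups of comparable size.

**Step 1: constants.** The purpose is to have a ladder of thresholds with a guaranteed free rung. Put $\nu_k=n_k/\lambda_0$ and $h'=h/\lambda_0$, so by (2) $|\nu_k-e^{u(k)}|\le C_Kk^{-K}e^{u(k)}$ for every $K$. For $A>0$ let $A'(A)$ be an exponent valid in Proposition 5 for all nonempty subtuples of $(a_1,\dots,a_m)$, with our $\varepsilon$. Let $A_1=1$ and $A_{j+1}=\max(A_j,A'(A_j))+1$ for $1\le j\le m+1$.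

**Step 2: one stage.** The purpose is to process at least one more coordinate of a solution $k$. Let $\Pi$ be the set of indices already processed, $I\ne\emptyset$ the set of the remaining ones, and $G=\sum_{i\in\Pi}a_i\nu_{k_i}-h'$, so
$$G+\sum_{i\in I}a_i\nu_{k_i}=0. \tag{5}$$
Let $k^*=\max_Ik_i$ and let $N^*\ge2$ be the least power of $2$ with $N^*\ge k^*$. Then $k^*\ge N^*/2$ and $N^*\le2N$. If $N^*<N_1$, a large constant, the remaining coordinates have $O(1)$ possibilities and we stop. Let $N^*\ge N_1$ and $M=\max(|G|,\max_Ie^{u(k_i)})>0$.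

Among the $m+1$ disjoint intervals $[N^{*-A_{j+1}},N^{*-A_j})$, $1\le j\le m+1$, one contains none of the at most $m$ ratios $e^{u(k_i)}/M$, $i\in I$. Fix such a $j$ and let $I_1=\{i\in I:e^{u(k_i)}\ge N^{*-A_j}M\}$. For $i\in I\setminus I_1$ we then have $e^{u(k_i)}<N^{*-A_{j+1}}M$.

If $i\in I_1$, then $u(k_i)\ge\log M-A_j\log N^*\ge u(N^*/2)-A_j\log N^*\ge u(N^*/4)$ for $N_1$ large, because $u(N^*/2)-u(N^*/4)$ is a positive constant times $N^{*\alpha}$. So $k_i\ge N^*/4$ and, with $K=A_{m+2}+1$ and $N_1$ large,
$$|\nu_{k_i}-e^{u(k_i)}|\le C_K(4/N^*)^KM\le N^{*-A_{m+2}}M .$$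
If $i\in I\setminus I_1$, then $|\nu_{k_i}|\le Ce^{u(k_i)}\le CN^{*-A_{j+1}}M$. Inserting both in (5), for $N_1$ large,
$$\Bigl|G+\sum_{i\in I_1}a_ie^{u(k_i)}\Bigr|\le CN^{*-A_{j+1}}M\le N^{*-A'(A_j)}M. \tag{6}$$
If $I_1$ were empty, all $e^{u(k_i)}$ would be less than $M$. Then $|G|=M$, which contradicts (6). So $I_1\ne\emptyset$. If the maximum $M$ is attained by some $e^{u(k_i)}$, that $i$ is in $I_1$; hence $M=\max(|G|,\max_{I_1}e^{u(k_i)})$. Therefore $(k_i)_{i\in I_1}$ is an integer point of $\mathcal Z(N^*,G;A_j,N^{*-A'(A_j)})$ formed with the coefficients $(a_i)_{i\in I_1}$. Given $\Pi$, $(k_i)_\Pi$, $j$, $I_1$, $N^*$, Proposition 5 leaves at most $CN^{|I_1|/3+\varepsilon}$ possibilities for it.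

**Step 3: count over all stages.** Move $I_1$ into $\Pi$ and repeat. There are at most $m$ stages, and at each one there are $O(\log2N)$ choices of $N^*$ and $O(1)$ choices of $(j,I_1)$. In total there are at most $CN^{m/3+m\varepsilon}(\log2N)^m$ solutions, with $C$ independent of $h$ since Proposition 5 is uniform in $G$. As $\varepsilon$ was arbitrary, Theorem 3 follows. $\square$

It remains to prove Proposition 5.

## 5. Tame families, and integer points near their boundaries

**Definition (definable).** A set is definable if it can be described by a first-order formula, with real parameters, from the ordered field operations and $\exp$. A definable family $\{Y_s\}$ consists of the fibers of one definable set $Y\subset\mathbb R^p\times\mathbb R^j$. If $\exp$ is not used, we say semialgebraic.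

By Wilkie (J. AMS 9 (1996)) this structure $\mathbb R_{\exp}$ is o-minimal: every definable subset of $\mathbb R$ is a finite union of points and intervals. The function $x^\alpha=\exp(\alpha\log x)$ is definable on $x>0$. So the sets $\mathcal Z(N,G;A,\eta)$, with $A$ fixed, form a definable family with parameters $(N,G,\eta)$. The set of zeros of $\sin$ is not definable, as it is infinite and discrete.

We use these standard facts. *Uniform finiteness*: if all fibers of a definable family are finite, their cardinalities are bounded. (For $\{x:x^2=s\}$ the bound is $2$.) *Uniform monotonicity*: for a definable family of functions on intervals, each function is continuous and monotone on each of boundedly many intervals, apart from boundedly many points. *Boundaries*: $\dim\partial Y<j$ for definable $Y\subset\mathbb R^j$. *Cell decomposition*, and for semialgebraic sets cell decomposition with Nash cells, where Nash means $C^\infty$ and semialgebraic. In a cell each coordinate is either free between two functions of the earlier ones or equal to a function of the earlier ones.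 For instance $\{(b,x):x^2=b\}$ splits into the cells $b=0=x$; $b>0$, $x=\sqrt b$; $b>0$, $x=-\sqrt b$.

The deeper tool is the reparametrization theorem of Pila and Wilkie (Duke Math. J. 133 (2006)) in its uniform version for families.

**(R) Uniform reparametrization.** Let $\{Y_s\}$ be a definable family of subsets of $(0,1)^j$ with $\dim Y_s\le l$. For every $L\ge1$ there is $C$ such that each $Y_s$ is a union of at most $C$ sets $\phi((0,1)^l)$, where $\phi:(0,1)^l\to(0,1)^j$ is $C^L$ with all partial derivatives of order $1,\dots,L$ bounded by $1$ in absolute value. (If $\dim Y_s<l$, add dummy variables.)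

*Example.* For $Y_s=\{(x,y)\in(0,1)^2:xy=s\}$, $0<s<1$, the parametrization $x\mapsto(x,s/x)$ of the whole arc has derivatives up to $1/s$. Cut at $x=\sqrt s$. On $x>\sqrt s$ put $x=\sqrt s+t(1-\sqrt s)$; then $|d(s/x)/dt|\le s/x^2\le1$. Treat $y>\sqrt s$ symmetrically and the point $(\sqrt s,\sqrt s)$ by a constant map. Three maps suffice for $L=1$, uniformly in $s$.

The next lemma is ingredient 1. It speaks of points near $Y_s$, not on it. This is essential for us: the thin set $\mathcal Z$ has interior points, so it is not itself a hypersurface. We will apply the lemma to a boundary.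

**Lemma 6.** Let $\{Y_s\}$ be a definable family of subsets of $\mathbb R^j$, $j\ge1$, $\dim Y_s\le j-1$, and $\varepsilon>0$. There are $d,R,C$ such that for all $N\ge2$ and all $s$, the points $w\in\mathbb Z^j\cap[1,N]^j$ with $\operatorname{dist}(w,Y_s)\le N^{-R}$ lie in at most $CN^\varepsilon$ zero sets of nonzero real polynomials of degree $\le d$. (By convention $\operatorname{dist}(w,\emptyset)=\infty$.)

*Proof.* For each such $w$ choose a point of $Y_s$ at distance at most $2N^{-R}$ from $w$.

**Step 1: $j=1$.** Here $\#Y_s\le C$ by uniform finiteness. Take $R=3$, so $2N^{-R}\le\frac14$ and each point of $Y_s$ is chosen for at most one integer. So there are at most $C$ integers $w$; take $d=1$ and the polynomials $X-w$.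

**Step 2: exponents, for $j\ge2$.** The purpose is to fix $d$ so that a determinant of monomials is forced to be small. Let $l=j-1$, let $\mu=\binom{d+j}j$ be the number of monomials of degree $\le d$ in $j$ variables, and $\Lambda=\sum_{|\beta|\le d}|\beta|\le d\mu$ with $\beta\in\mathbb Z^j_{\ge0}$. Let $p$ be maximal with $P:=\binom{p+l}l\le\mu$, and
$$\kappa=\sum_{|\gamma|\le p}|\gamma|+(p+1)(\mu-P)\qquad(\gamma\in\mathbb Z^l_{\ge0}).$$
This is a sum of $\mu$ terms: the $P$ numbers $|\gamma|$, and $p+1$ repeated $\mu-P$ times. The number of terms $\le p/2$ is $\binom{\lfloor p/2\rfloor+l}l$. For large $d$, hence large $p$, this is at most $\frac23\binom{p+l}l\le\frac23\mu$, since the ratio of the binomials tends to $2^{-l}\le\frac12$. So at least $\mu/3$ terms exceed $p/2$, and $\kappa\ge\mu p/6$. By maximality of $p$, $(p+1+l)^l\ge\binom{p+1+l}l>\mu\ge d^j/j!$, so $p\ge\mu^{1/l}-l-1\ge c'd^{j/(j-1)}$ for large $d$, with $c'>0$. Hence $\Lambda/\kappa\le6d/p\to0$ as $d\to\infty$. Fix $d$ with $l\Lambda/\kappa\le\varepsilon$ and put $R=\Lambda+1\ge2$.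

(For $j=2$ this is explicit: $l=1$, $p=\mu-1$, $\kappa=\mu(\mu-1)/2$, $\Lambda=d(d+1)(d+2)/3=\frac23d\mu$, so $\Lambda/\kappa=\frac{4d}{3(\mu-1)}=\frac8{3(d+3)}$.)

**Step 3: parametrize and cut.** The purpose is to put the chosen points on few small smooth patches. Let $N'=N+2\le2N$ and apply (R) with $L=p+1$ to the family $N'^{-1}(Y_s\cap(0,N')^j)$, with parameters $s,N$. The chosen points lie in $(0,N')^j$, as $2N^{-R}\le\frac12$. So for each $w$ we have $|w-N'\phi(t)|\le2N^{-R}$ for one of at most $C$ maps $\phi$ and some $t\in(0,1)^l$; fix one such $(\phi,t)$ for each $w$. Let $0<\zeta\le1$ and cut $(0,1)^l$ into at most $(1+\zeta^{-1})^l$ boxes of side $\le\zeta$.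

**Step 4: the determinant is small.** Fix $\phi$ and a box with center $t_0$. Let $w_1,\dots,w_\mu$ be integer points belonging to them, with parameters $t_1,\dots,t_\mu$, and let $\Phi=(\phi(t_a)^\beta)_{a,\,|\beta|\le d}$, a $\mu\times\mu$ matrix. The functions $\phi^\beta$ have bounded derivatives up to order $p+1$. Taylor's formula at $t_0$ gives
$$\Phi=[\,T\mid Q\,]\begin{pmatrix}\Gamma\\ \mathrm{Id}\end{pmatrix},\qquad T=\bigl((t_a-t_0)^\gamma\bigr)_{a,\,|\gamma|\le p},$$
where $\Gamma$ is the bounded $P\times\mu$ matrix of Taylor coefficients and $Q$ is the $\mu\times\mu$ remainder matrix, with entries $O(\zeta^{p+1})$. Give the column $\gamma$ of $T$ the exponent $|\gamma|$ and each column of $Q$ the exponent $p+1$. A $\mu\times\mu$ minor of $[T\mid Q]$ is $O(\zeta^\sigma)$, where $\sigma$ is the sum of the exponents of its columns. The smallest possible $\sigma$ uses all $P$ columns of $T$ and $\mu-P$ columns of $Q$, so $\sigma\ge\kappa$. By the Cauchy–Binet formula $|\det\Phi|\le C\zeta^\kappa$.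

**Step 5: the integer determinant vanishes.** Since $w_a/N'$ and $\phi(t_a)$ lie in $[0,1]^j$, we have $|(w_a/N')^\beta-\phi(t_a)^\beta|\le CN^{-R}$. So the integer $\Delta=\det(w_a^\beta)=N'^\Lambda\det((w_a/N')^\beta)$ satisfies
$$|\Delta|\le CN'^\Lambda(\zeta^\kappa+N^{-R})\le C2^\Lambda\bigl(N^\Lambda\zeta^\kappa+N^{-1}\bigr).$$
With $\zeta=c_1N^{-\Lambda/\kappa}$, $c_1$ small and $N\ge N_0$, the right side is less than $1$, so $\Delta=0$. Hence the vectors $(w^\beta)_{|\beta|\le d}$ of all integer points belonging to this $\phi$ and this box have rank less than $\mu$. Some nonzero linear form kills them all, which means that these points lie in the zero set of one nonzero polynomial of degree $\le d$. The number of pairs ($\phi$, box) is at most $C(1+\zeta^{-1})^l\le CN^{l\Lambda/\kappa}\le CN^\varepsilon$. For $N<N_0$ use one hyperplane per point. $\square$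

## 6. Linear independence of exponentials of powers of algebraic functions

Ingredient 2 is a statement about formal power series.

**Ax's theorem** (Ann. of Math. 93 (1971), Theorem 3), special case. Let $k$ be a field of characteristic $0$ and let $y_1,\dots,y_n\in t\,k[[t]]$ be $\mathbb Q$-linearly independent, $n\ge1$. Then
$$\operatorname{tr.deg}_kk(y_1,\dots,y_n,\exp y_1,\dots,\exp y_n)\ge n+1 .$$
(Apply the theorem to $k((t))$ with the derivation $d/dt$, whose constants are $k$. If a $\mathbb Q$-combination of the $y_i$ is in $k$, it is in $k\cap tk[[t]]=0$; so the $y_i$ are independent modulo $k$ as well.)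

For $n=1$, $y_1=t$ this says that $t$ and $\exp t$ are algebraically independent over $k$.

**Lemma 7.** Let $k\supset\mathbb R$ be a field. Let $x_1,\dots,x_r\in k[[t]]$ be algebraic over $k(t)$ with $x_i(0)\ne0$, and let $\upsilon_i\in k[[t]]$, $\upsilon_i(0)\ne0$, satisfy $\upsilon_i'x_i=\alpha\upsilon_ix_i'$. Put $v_0=0$, $v_i=\upsilon_i-\upsilon_i(0)$. If $w_0,\dots,w_n$ are distinct elements of $\{v_0,\dots,v_r\}$, then $\exp w_0,\dots,\exp w_n$ are linearly independent over $k$.

*Example.* The differential equation says that $\upsilon_i$ is a constant times $x_i^\alpha$. Let $\alpha=\frac12$, $x_1=1+t$, $x_2=4(1+t)$, $\upsilon_1=\sqrt{1+t}$, $\upsilon_2=2\sqrt{1+t}$. Then $v_2=2v_1$, so $\exp v_2=(\exp v_1)^2$. The exponentials are algebraically dependent, but $1,\exp v_1,\exp v_2$ are linearly independent over $k$, since $\exp v_1$ is transcendental over $k$ by Ax's theorem. If instead $x_2=1+t$ and $\upsilon_2=\upsilon_1$, then $v_1=v_2$ and independence of the list $\exp v_1,\exp v_2$ fails. That is why the $w_s$ must be distinct.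

*Proof.* **Step 1: a field containing everything but the logarithms.** Let $\ell_i=\log(x_i/x_i(0))\in tk[[t]]$, so $\ell_i'=x_i'/x_i$. Both $\upsilon_i$ and $\upsilon_i(0)\exp(\alpha\ell_i)$ solve $y'=\alpha\ell_i'y$ with the same initial value, so $\upsilon_i=\upsilon_i(0)\exp(\alpha\ell_i)$. Let $\lambda_1,\dots,\lambda_p$, chosen among the $\ell_i$, be a $\mathbb Q$-basis of their $\mathbb Q$-span $\Lambda_0$. Extend it by $\mu_1,\dots,\mu_q$, chosen among the $\alpha\ell_i$, to a $\mathbb Q$-basis of $\Lambda=\Lambda_0+\alpha\Lambda_0$. (If $\alpha$ is rational, $q=0$.) If $p=0$, all $x_i$ and $\upsilon_i$ are constant, all $v_i=0$, and there is nothing to prove. Let $p\ge1$ and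
$$K=k(t,x_1,\dots,x_r,\upsilon_1,\dots,\upsilon_r)\subset k((t)).$$
$K$ is closed under $d/dt$: we have $x_i'\in k(t,x_i)$ because $x_i$ is algebraic over $k(t)$, and $\upsilon_i'=\alpha\upsilon_ix_i'/x_i$.

**Step 2: transcendence degrees.** Since $\alpha\ell_i\in\Lambda$, some positive power of $\upsilon_i/\upsilon_i(0)=\exp(\alpha\ell_i)$ is a product of integer powers of the $\exp\lambda_s$ and the $\exp\mu_s$. Each $\exp\lambda_s$ is some $x_i/x_i(0)$, algebraic over $k(t)$. So $K$ is algebraic over $k(t,\exp\mu_1,\dots,\exp\mu_q)$, and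
$$\operatorname{tr.deg}_kK\le1+q,\qquad\operatorname{tr.deg}_kK(\lambda_1,\dots,\lambda_p)\le1+p+q. \tag{7}$$
All $\exp\lambda_s$ and $\exp\mu_s$ lie in $K$, being of the form $x_i/x_i(0)$ or $\upsilon_i/\upsilon_i(0)$. Each $\mu_s=\alpha\ell_i$ is a $k$-linear combination of the $\lambda_s$, as $\alpha\in\mathbb R\subset k$. So all these elements lie in $K(\lambda_1,\dots,\lambda_p)$.

**Step 3: the $\lambda_s$ are algebraically independent over $K$.** Ax's theorem for the $p+q$ series $\lambda_s,\mu_s$ gives $\operatorname{tr.deg}_kK(\lambda_1,\dots,\lambda_p)\ge p+q+1$. Comparing with $\operatorname{tr.deg}_kK\le1+q$, the $p$ elements $\lambda_s$ have transcendence degree $p$ over $K$.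

**Step 4: if $w=v_i-v_l\ne0$, then $\exp w\notin K$.** Here $w\in K$. If $w\in\Lambda$, then $w$ is a $k$-linear combination of the $\lambda_s$. Since $w\in K$, Step 3 forces all coefficients to vanish, so $w=0$, a contradiction. So $w\notin\Lambda$, and $\lambda_1,\dots,\lambda_p,\mu_1,\dots,\mu_q,w$ are $\mathbb Q$-linearly independent elements of $tk[[t]]$. By Ax's theorem they and their exponentials generate over $k$ a field of transcendence degree at least $p+q+2$. If $\exp w\in K$, this field lies in $K(\lambda_1,\dots,\lambda_p)$, against (7).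

**Step 5: no linear relation, even over $K$.** Suppose the exponentials of some distinct elements of $\{v_0,\dots,v_r\}$ are linearly dependent over $K\supset k$. Take a shortest nontrivial relation $\sum_{s=0}^nb_s\exp w_s=0$, $b_s\in K$, with $b_0=1$. Then $n\ge1$ and all $b_s\ne0$. With $f_s=\exp(w_s-w_0)$ it reads $1+\sum_{s\ge1}b_sf_s=0$. Differentiating,
$$\sum_{s\ge1}\bigl(b_s'+b_s(w_s-w_0)'\bigr)f_s=0 .$$
After multiplication by $\exp w_0$ this is a shorter relation with coefficients in $K$, so all its coefficients vanish. Hence $(b_sf_s)'=0$ for each $s\ge1$. Thus $b_1f_1\in k$ and $\exp(w_1-w_0)=f_1\in K$, which contradicts Step 4. $\square$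

## 7. Semialgebraic functions have polynomially bounded derivatives at most points

We will have to Taylor expand semialgebraic functions about which we know only that they are bounded by $N$. A derivative may be huge somewhere, as with $\sqrt y$ near $y=0$. The next lemma says that this happens on a small set only. The reason is that a function with boundedly many monotone pieces has small total variation.

**Lemma 8.** Let $\{f_s\}$ be a semialgebraic family of $C^\infty$ functions on balls $B_s\subset\mathbb R^j$ of radius $\rho_s\le1$. There are constants $K_\gamma$ (for $\gamma\in\mathbb Z^j_{\ge0}$) and $C_L$ (for $L\ge0$), depending only on the family, such that the following holds. If $N\ge2$ and $|f_s|\le N$ on $B=B_s$, $\rho=\rho_s$, then the set $T_L$ of $y\in B$ with $B(y,\rho/N)\subset B$ and $|\partial^\gamma f_s|<(N/\rho)^{K_\gamma}$ on $B(y,\rho/N)$ for all $|\gamma|\le L$ satisfies $|B\setminus T_L|\le C_LN^{-1}|B|$.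

*Proof.* Write $f=f_s$. Let $K_\gamma=2+2|\gamma|$ and $\mathrm{Bad}_\gamma=\{y\in B:|\partial^\gamma f|\ge(N/\rho)^{K_\gamma}\}$.

**Step 1: $|\mathrm{Bad}_\gamma|\le C_\gamma|B|/N$, by induction on $|\gamma|$.** First, $\mathrm{Bad}_0=\emptyset$ because $|f|\le N<(N/\rho)^2$. For the induction let $\theta=(N/\rho)^{K_\gamma}$, $\theta'=(N/\rho)^{K_\gamma+2}$ and $g=\max(-\theta,\min(\theta,\partial^\gamma f))$. The restrictions of $g$ to lines parallel to the first unit vector $e_1$ form a semialgebraic family, with parameters $s,\theta$ and the line. By uniform monotonicity the continuous function $g$ has at most $C$ monotone pieces on each line, so its variation there is at most $2C\theta$. On the open set $\{|\partial^\gamma f|<\theta\}$ we have $\partial_{e_1}g=\partial^{\gamma+e_1}f$. So on each line the set where $|\partial^\gamma f|<\theta$ and $|\partial^{\gamma+e_1}f|\ge\theta'$ has length at most $2C\theta/\theta'$. By Fubini its measure in $B$ is at most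
$$C\rho^{j-1}\theta/\theta'=C\rho^{j-1}(\rho/N)^2\le C|B|/N .$$
Hence $|\mathrm{Bad}_{\gamma+e_1}|\le|\mathrm{Bad}_\gamma|+C|B|/N$. The other coordinates are treated in the same way.

**Step 2: pass to small balls.** The purpose is to have the bounds on a whole ball around $y$. Let $\mathcal G_L=B\setminus\bigcup_{|\gamma|\le L}\mathrm{Bad}_\gamma$. By Step 1, $|B\setminus\mathcal G_L|\le C|B|/N$, with $C$ depending on $L$. If $y\in\mathcal G_L\setminus T_L$, then $B(y,\rho/N)$ contains a point outside $\mathcal G_L$, so $y$ is within $\rho/N$ of $\partial\mathcal G_L$. The sets $\partial\mathcal G_L$ form a semialgebraic family (take the thresholds as parameters) of dimension $\le j-1$. Rescale by a similarity of ratio $\asymp1/\rho$ that maps $\overline B$ into $(0,1)^j$, and apply (R) with $L=1$, $l=j-1$. Scaling back, $\partial\mathcal G_L$ is covered by $C$ images of $(0,1)^{j-1}$ under $C\rho$-Lipschitz maps. Cutting the cube into at most $(N+1)^{j-1}$ boxes of side $\le1/N$, we cover $\partial\mathcal G_L$ by $CN^{j-1}$ balls of radius $C\rho/N$. So its $\rho/N$-neighborhood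 has volume at most $CN^{j-1}(\rho/N)^j\le C|B|/N$. $\square$

For finitely many families at once, intersect the sets $T_L$.

## 8. The independent part of a thin set contains no small ball

Now we bring the ingredients together on an algebraic piece of dimension $j$. Let $\{S_b\}$ be a semialgebraic family such that, after a fixed permutation of coordinates, each nonempty $S_b\subset\mathbb R^r$ is the graph of a Nash map $\psi_b:U_b\to\mathbb R^{r-j}$, with $U_b\subset\mathbb R^j$ open and $j\ge1$. Let $\pi$ be the projection onto these $j$ coordinates. For $y\in U_b$ let $x(y)=(x_1(y),\dots,x_r(y))\in S_b$ be the point above $y$, and put $u_i(y)=u(x_i(y))$. The $u_i$ are smooth where all $x_i>0$. Let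
$$W=W(b,N,G,\eta)=\{y\in U_b:x(y)\in\mathcal Z(N,G;A,\eta)\},$$
$$E=\bigl\{y\in W:\ \exists i:\ \|dx_i(y)\|>N^{-12}\ \text{ and }\ \|d(u_i-u_l)(y)\|>N^{-12}\ \ \forall\,l\ne i\bigr\}.$$
On $W$ all $x_i\ge1$. Both families are definable in $(b,N,G,\eta)$ and shrink when $\eta$ decreases. At a point of $E$ some exponent $u_i$ really varies and really differs, to first order, from every other exponent. There we expect independence of exponentials to forbid the relation.

*Example.* In the example of Section 4 take $S=\mathbb R^2$, $j=2$. Then $\|dx_i\|=1$ and $\|d(u_1-u_2)\|\ge\alpha cN^{\alpha-1}>N^{-12}$ for large $N$, so $E=W$, a strip so thin for small $\eta$ that it contains no ball of radius $N^{-R}$. If instead $S$ is the branch $x_2=(\sqrt{x_1}+1)^2$, $x_1>0$, of the parabola, with $j=1$, then $u_2-u_1=\log2$ identically, and $E=\emptyset$ although $W$ is a long interval.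

**Lemma 9.** For all $A,R>0$ there are $A_0',N_0$ such that for $N\ge N_0$, $\eta\le N^{-A_0'}$ and all $b,G$, the set $E$ contains no open ball of radius $N^{-R}$.

*Proof.* We may assume $R\ge1$, since a larger ball contains a smaller one.

**Step 1: a sequence of counterexamples with controlled derivatives.** Suppose the claim is false. Trying $A_0'=N_0=n$ for each $n\ge2$, and using that $E$ shrinks with $\eta$, we find $N_n\ge n$, $G_n$, $b_n$ and a ball $B_n$ of radius $N_n^{-R}$ contained in $E(b_n,N_n,G_n,N_n^{-n})$. On $B_n$ we have $1\le x_i\le N_n$. Apply Lemma 8 with $\rho=N_n^{-R}$ to $x_1,\dots,x_r$, restricted to balls contained in $U_b$, with $b$, the center and the radius as parameters. For each fixed $L$ the exceptional sets have total relative measure at most $rC_L/N_n$. Since $N_n\to\infty$, we can let $L_n\to\infty$ so slowly that for large $n$ this is less than $1$ with $L=L_n$. So for all large $n$ there is $y_n\in B_n$ such that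
$$B(y_n,N_n^{-R-1})\subset B_n\quad\text{and}\quad|\partial^\gamma x_i|\le N_n^{(R+1)K_\gamma}\ \text{ on }B(y_n,N_n^{-R-1})\ \text{ for all }|\gamma|\le L_n\text{ and all }i. \tag{8}$$

**Step 2: an ultrafilter.** The purpose is to pass to a limit without choosing subsequences again and again. Recall that a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$ is a family of subsets that is closed under supersets and finite intersections, contains exactly one of $S$, $\mathbb N\setminus S$ for every $S$, and contains no finite set. Fix one, and say "for a.a. $n$" for a set of $n$ in $\mathcal U$. If $\mathbb N$ is cut into finitely many parts, exactly one part contains a.a. $n$. (Exactly one of "$n$ is even", "$n$ is odd" holds for a.a. $n$.)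

**Step 3: one index and one direction.** The purpose is to reduce to functions of one variable. Since $y_n\in E$, a fixed index $i_0$ witnesses this at $y_n$ for a.a. $n$. Fix $r(j-1)+1\ge j$ unit vectors in $\mathbb R^j$, any $j$ of them linearly independent. A nonzero linear form cannot vanish on $j$ of them. So by compactness there is $c_0>0$ such that every nonzero linear form $\ell$ satisfies $|\ell(\omega)|<c_0\|\ell\|$ for at most $j-1$ of these vectors $\omega$. Apply this to the $r$ forms $dx_{i_0}$ and $d(u_{i_0}-u_l)$ ($l\ne i_0$) at $y_n$. At most $r(j-1)$ vectors are bad for some form, so one vector is good for all. Hence there is a fixed $\omega$ such that for a.a. $n$, at $y_n$,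
$$|\partial_\omega x_{i_0}|\ge c_0N_n^{-12},\qquad|\partial_\omega(u_{i_0}-u_l)|\ge c_0N_n^{-12}\quad(l\ne i_0). \tag{9}$$

**Step 4: the field $k$.** The purpose is to build a field in which quantities smaller than every power of $N_n$ are zero. Let $\mathcal O$ be the ring of real sequences $(s_n)$ such that for some $K$, $|s_n|\le N_n^K$ for a.a. $n$. Let $\mathfrak m$ be the ideal of those such that for every $K$, $|s_n|\le N_n^{-K}$ for a.a. $n$. If $(s_n)\in\mathcal O\setminus\mathfrak m$, then for some $K$ we have $|s_n|>N_n^{-K}$ for a.a. $n$, so $(s_n)$ is invertible modulo $\mathfrak m$. So $k=\mathcal O/\mathfrak m$ is a field. It contains $\mathbb R$ as constant sequences, because $N_n\to\infty$. (If $N_n=n$, then $(1/n)$ is nonzero in $k$ with inverse $(n)$, the sequence $(e^{-n})$ is zero in $k$, and $(e^n)$ is not in $\mathcal O$.)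

**Step 5: the Taylor map.** The purpose is to turn sequences of functions into power series over $k$. Write $x_i(t)$, $u_i(t)$ for $x_i(y_n+t\omega)$, $u_i(y_n+t\omega)$. By (8), for each fixed order the derivatives of $x_i(t)$ on $|t|<N_n^{-R-1}$ are bounded by a fixed power of $N_n$, for all large $n$. As $1\le x_i\le N_n$, the same is true of $u_i=cx_i^\alpha$. Choose $K_2\ge R+1$ so that with $\delta_n=N_n^{-K_2}$ we have $|u_i(t)-u_i(0)|\le1$ for $|t|<\delta_n$, all $i$ and a.a. $n$. Let $\mathcal R$ be the ring of sequences $f=(f_n)$, $f_n\in C^\infty(-\delta_n,\delta_n)$, such that for every $l$ there is $K$ with $\sup|f_n^{(l)}|\le N_n^K$ for a.a. $n$. By the Leibniz rule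
$$T:\mathcal R\to k[[t]],\qquad T(f)=\sum_l\bigl[f_n^{(l)}(0)/l!\bigr]\,t^l$$
is a ring homomorphism commuting with $d/dt$. It has the following property.

$$\textit{If }f\in\mathcal R\textit{ and for every }K\textit{ we have }\sup|f_n|\le N_n^{-K}\textit{ for a.a. }n,\textit{ then }T(f)=0. \tag{10}$$

Indeed, for $0<\tau<\delta_n/(l+1)$ the $l$-th forward difference of $f_n$ at $0$ with step $\tau$ equals $\tau^lf_n^{(l)}(\xi)$ for some $\xi\in[0,l\tau]$ and is at most $2^l\sup|f_n|$ in absolute value. So
$$|f_n^{(l)}(0)|\le2^l\tau^{-l}\sup|f_n|+l\tau\sup|f_n^{(l+1)}| .$$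
Let $\sup|f_n^{(l+1)}|\le N_n^{K'}$ for a.a. $n$, with $K'\ge0$. For arbitrary $K\ge K_2$ take $\tau=N_n^{-K'-K-1}$, which is less than $\delta_n/(l+1)$ once $N_n>l+1$. The second term is at most $lN_n^{-K-1}$. The first is at most $N_n^{-K-1}$ for a.a. $n$ by the hypothesis on $f$. So $|f_n^{(l)}(0)|\le(l+1)N_n^{-K-1}\le N_n^{-K}$ for a.a. $n$, and the $l$-th coefficient of $T(f)$ is zero.

**Step 6: the objects of Lemma 7.** The sequences $x_i$, $u_i$ and $\mathcal E_i:=e^{u_i(t)-u_i(0)}$ belong to $\mathcal R$; for $\mathcal E_i$ use $|u_i(t)-u_i(0)|\le1$. Put $\bar x_i=T(x_i)$, $\upsilon_i=T(u_i)$, $v_i=\upsilon_i-\upsilon_i(0)$, $v_0=0$. Then $\bar x_i(0)\ne0$ and $\upsilon_i(0)\ne0$, as $x_i\ge1$ and $u_i\ge c$. From $u_i'x_i=\alpha u_ix_i'$ we get $\upsilon_i'\bar x_i=\alpha\upsilon_i\bar x_i'$. From $\mathcal E_i'=u_i'\mathcal E_i$, $\mathcal E_i(0)=1$ we get $T(\mathcal E_i)=\exp v_i$, the unique solution of $y'=v_i'y$, $y(0)=1$ in $k[[t]]$.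

**Step 7: $\bar x_i$ is algebraic over $k(t)$.** The functions $t\mapsto x_i(y_n+t\omega)$ on $(-\delta_n,\delta_n)$ belong to one semialgebraic family of one-variable functions. Their graphs are unions of boundedly many basic pieces, given by a fixed finite list of polynomial equations and strict inequalities in $(t,X)$ with coefficients depending on the parameters. A nonempty piece on which all equations vanish identically in $(t,X)$ would be open in $\mathbb R^2$, which is impossible inside a graph. So the product of those equations of the list which are not identically zero in $(t,X)$, for the given parameter, is a nonzero polynomial $P_n(t,X)$, of degree bounded independently of $n$, that vanishes on the graph. Normalize its largest coefficient to modulus $1$. The coefficients then define a polynomial $\bar P\in k[t,X]$, and $\bar P\ne0$ since some fixed coefficient is $\pm1$ for a.a. $n$. Applying $T$ to $P_n(t,x_i(t))=0$ gives $\bar P(t,\bar x_i)=0$. A nonzero element of $k[t]$ is not zero in $k[[t]]$, so $\bar P$ has positive degree in $X$, and $\bar x_i$ is algebraic over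 $k(t)$.

**Step 8: the forbidden relation.** Let $M_n=M_{G_n}(x(y_n))$ and
$$f_n(t)=M_n^{-1}\Bigl(G_n+\sum_ia_ie^{u_i(t)}\Bigr)=\frac{G_n}{M_n}+\sum_ia_i\,\frac{e^{u_i(0)}}{M_n}\,\mathcal E_i(t).$$
Since $|G_n|/M_n\le1$ and $N_n^{-A}\le e^{u_i(0)}/M_n\le1$, we have $f\in\mathcal R$ and $T(f)=g_0+\sum_ia_ig_i\exp v_i$ with $g_0,g_i\in k$ and $g_i\ne0$ for $1\le i\le r$. For $|t|<\delta_n$ the point $y_n+t\omega$ lies in $B_n\subset W$, so $x(y_n+t\omega)\in\mathcal Z(N_n,G_n;A,N_n^{-n})$. Also $M(x(y_n+t\omega))\le eM_n$ for a.a. $n$. So $|f_n|\le eN_n^{-n}$, and (10) gives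
$$g_0\exp v_0+\sum_{i=1}^ra_ig_i\exp v_i=0\quad\text{in }k[[t]]. \tag{11}$$
By (9) and $1\le x_{i_0}\le N_n$, the sequences $u_{i_0}'(0)=\alpha c\,x_{i_0}(0)^{\alpha-1}x_{i_0}'(0)$ and $u_{i_0}'(0)-u_l'(0)$ ($l\ne i_0$) are not in $\mathfrak m$. So $v_{i_0}\ne0=v_0$ and $v_{i_0}\ne v_l$ for $l\ne i_0$. Collecting equal exponents in (11), the coefficient of $\exp v_{i_0}$ is $a_{i_0}g_{i_0}\ne0$. So (11) is a nontrivial linear relation over $k$ between exponentials of distinct elements of $\{v_0,\dots,v_r\}$. This contradicts Lemma 7. $\square$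

## 9. Induction on dimension: proof of Proposition 5

We prove the following by induction on $j=0,1,\dots,r$.

**Statement (Q$_j$).** Let $\{S_b\}$ be a semialgebraic family of subsets of $\mathbb R^r$ with $\dim S_b\le j$ for all $b$, and $A,\varepsilon>0$. There are $A',C$ such that for all $N\ge2$, $G\in\mathbb R$ and $b$:
$$\#\bigl(\mathcal Z(N,G;A,N^{-A'})\cap S_b\cap\mathbb Z^r\bigr)\le CN^{r/3+\varepsilon}.$$

Increasing $A'$ shrinks $\mathcal Z$, so a valid $A'$ may always be increased. Proposition 5 is (Q$_r$) with $S=\mathbb R^r$. (Q$_0$) holds since $\#S_b\le C$ by uniform finiteness. Let $j\ge1$ and assume (Q$_{j-1}$).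

**Step 1: reduce to graphs.** The purpose is to reach the setting of Section 8. Apply Nash cell decomposition to the total space of the family, with the parameters as first coordinates. Projection to its free coordinates is a Nash diffeomorphism from a cell onto an open cell, and fixing $b$ fixes the free parameter coordinates. So each nonempty fiber of a cell is the graph of a Nash map over an open subset of the space of its free coordinates in $\mathbb R^r$. Thus $\{S_b\}$ splits into finitely many semialgebraic families of Nash graphs. Those with fibers of dimension $<j$ are covered by (Q$_{j-1}$). So we may assume that we are in the setting of Section 8, with $W,E$ as there.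

**Step 2: choose the constants in a non-circular order.** First apply Lemma 6 with $\varepsilon/2$ to the definable family $\partial E(b,N,G,\eta)\subset\mathbb R^j$, with all of $b,N,G,\eta$ as parameters; its members have dimension $\le j-1$. It returns $d,R,C$, and these do not depend on how $\eta$ will be chosen. Next let $H$ run through the zero sets of nonzero polynomials of degree $\le d$ on $\mathbb R^j$. The sets $S_b\cap\pi^{-1}(H)$ form a semialgebraic family, and they are graphs over $U_b\cap H$, so of dimension $\le j-1$. (Q$_{j-1}$) with $A$ and $\varepsilon/2$ gives an exponent $A_1'$ for this family. Finally Lemma 9 with $A,R$ gives $A_0',N_0$. Let $A'=\max(A_0',A_1')$ and $\eta=N^{-A'}$. We may assume $N\ge N_0$ with $N_0$ large, since for $N<N_0$ there are at most $N_0^r$ integer points.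

Let $x$ be an integer point of $\mathcal Z(N,G;A,\eta)\cap S_b$ and $w=\pi(x)\in W\cap\mathbb Z^j\cap[1,N]^j$. Then $w$ determines $x$.

**Step 3: points with $w\in E$.** Here we lower the dimension. By Lemma 9 the ball $B(w,N^{-R})$ is not contained in $E$. Its center is in $E$, so $\operatorname{dist}(w,\partial E)\le N^{-R}$. By Lemma 6 all such $w$ lie in at most $CN^{\varepsilon/2}$ sets $H$, and $x\in S_b\cap\pi^{-1}(H)$ for one of them. By (Q$_{j-1}$) there are at most $CN^{\varepsilon/2}\cdot CN^{r/3+\varepsilon/2}=CN^{r/3+\varepsilon}$ such $x$.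

**Step 4: points with $w\in W\setminus E$, geometry.** Here we show that the variables freeze or pair up. By the definition of $E$, for every $i$ either $\|dx_i(w)\|\le N^{-12}$ or $\|d(u_i-u_l)(w)\|\le N^{-12}$ for some $l\ne i$. So $w$ lies in $W_\sigma$ for some map $\sigma:\{1,\dots,r\}\to\{1,\dots,r\}$, where
$$W_\sigma=\{y\in W:\ \|dx_i\|\le N^{-12}\text{ if }\sigma(i)=i,\ \ \|d(u_i-u_{\sigma(i)})\|\le N^{-12}\text{ if }\sigma(i)\ne i\}.$$
Fix $\sigma$; there are finitely many. To integrate these bounds we need short paths inside $W_\sigma$. Since $W_\sigma\subset[1,N]^j\subset(0,N+1)^j$, (R) with $L=1$, $l=j$ applies to the definable family $(N+1)^{-1}W_\sigma$. So $W_\sigma$ is a union of at most $C$ sets $(N+1)\phi((0,1)^j)$ with $\phi$ of class $C^1$ and partial derivatives bounded by $1$. Fix one of these sets. Any two of its points are joined inside $W_\sigma$ by the image of a segment, a $C^1$ path of length $\le CN$. Hence on this set, for $N_0$ large: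

* if $\sigma(i)=i$, then $x_i$ varies by at most $CN^{-11}<1$;
* if $\sigma(i)\ne i$, then $u_i-u_{\sigma(i)}=c(x_i^\alpha-x_{\sigma(i)}^\alpha)$ varies by at most $CN^{-11}$, so for some $s_i$ we have $|x_i^\alpha-x_{\sigma(i)}^\alpha-s_i|\le N^{-10}$ throughout.

**Step 5: points with $w\in W\setminus E$, counting.** We count integer points $x$ above this set. If $\sigma(i)=i$, the integer $x_i$ takes at most one value. If $\sigma(i)\ne i$, then $x_i$ and $x_{\sigma(i)}$ determine each other: for given $x_{\sigma(i)}$, two values $a,b$ of $x_i$ would satisfy $|a^\alpha-b^\alpha|\le2N^{-10}$, while $|a^\alpha-b^\alpha|\ge\alpha N^{-1}>2N^{-10}$ for distinct integers in $[1,N]$ by (4); and likewise in the other direction. Consider the graph on $\{1,\dots,r\}$ with edges $\{i,\sigma(i)\}$, $\sigma(i)\ne i$. In a component that contains a fixed point of $\sigma$, all coordinates are determined. A component without a fixed point has at least two elements. For $i$ in it, $x_i\ne x_{\sigma(i)}$ by the separation condition in $\mathcal Z$. So by Lemma 4 the pair $(x_i,x_{\sigma(i)})$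 has at most $CN^{2/3}$ possibilities, and it determines the other coordinates of the component. There are at most $r/2$ such components. So at most $C(N^{2/3})^{r/2}=CN^{r/3}$ points $x$ arise.

Adding Steps 3 and 5 gives (Q$_j$), and the induction is complete. This proves Proposition 5, hence Theorem 3 by Section 4, Theorem 2 by Section 2, and Theorem 1 by Section 1. $\blacksquare$

*The running example once more.* For $2\cdot2^{\sqrt{x_1}}-2^{\sqrt{x_2}}$ with $S=\mathbb R^2$, all of $W$ is in $E$ for large $N$, so Step 3 sends every integer point to algebraic curves $H$. By Section 4, once $\eta\le N^{-2}$ and $N$ is large, these points all lie on the parabola $(x_2-x_1-1)^2=4x_1$. On its branch $x_2=(\sqrt{x_1}+1)^2$ we have $E=\emptyset$, and Step 4 applies with $\sigma(1)=2$, $\sigma(2)=1$. Step 5 then bounds by $CN^{2/3}$ a set that, as we saw, consists of about $\sqrt N$ points.
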